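# At most twelve colors on a copy of the rationals

## 1. Twelve patterns for triples of binary sequences

Order $2^\omega$ lexicographically. For $x\ne y$ in $2^\omega$ let $\Delta(x,y)$ be the least $n$ with $x(n)\neq y(n)$; then $x<y$ iff $x(\Delta(x,y))=0$. Take three sequences, listed in this order:
$$p=0000\ldots,\qquad q=1000\ldots,\qquad r=0100\ldots$$
Lexicographically $p<r<q$, with $\Delta(p,r)=1$ and $\Delta(r,q)=0$. So the triple $\{p,q,r\}$ carries two pieces of information. The first is which of the two neighboring differences is smaller; here it is the second. The second is a permutation that compares the order of listing $p,q,r$ with the lexicographic order $p,r,q$. Now list $s=1100\ldots$ as a fourth point and look at $\{p,q,s\}$: here $p<q<s$, $\Delta(p,q)=0$, $\Delta(q,s)=1$. The first difference is smaller, and the two orders agree.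

For $x<y<z$ the two differences are never equal. If $\Delta(x,y)=\Delta(y,z)=n$, then $y(n)=1$ because $x<y$, and $y(n)=0$ because $y<z$. So a triple in a listed set has one of $2$ shapes and one of $6$ permutations, that is, one of $12=3!\,2!$ patterns. A pair has only $2=2!\,1!$ patterns: listing order and lexicographic order agree or disagree.

For pairs, neither pattern can be avoided on a set that looks like $\mathbb Q$, and this can be checked by hand. A **copy of $\mathbb Q$** is a subset of $\mathbb R$ homeomorphic to $\mathbb Q$. Fix a well-ordering $\lhd$ of $\mathbb R$ and color a pair of reals by whether $\lhd$ and $<$ agree on it. Let $X$ be a copy of $\mathbb Q$. If $X$ were well-ordered by $<$, let $x_0<x_1<x_2$ be its first three elements; then $X\cap(x_0,x_2)=\{x_1\}$, so $x_1$ is isolated in $X$, which is impossible. By symmetry $X$ is not well-ordered by $>$. If only the color "agree" occurred on $X$, then $<$ would be the well-order $\lhd$ on $X$; if only "disagree" occurred, then $>$ would be. So both colors occur.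

Write $[X]^k$ for the set of $k$-element subsets of $X$. A coloring $c:[X]^k\to l$ *takes at most $m$ colors on $Y$* if $|c[[Y]^k]|\le m$. We quote three pieces of background.

1. (Generalized Sierpiński example.) For each $k\ge1$ there is a coloring of $[\mathbb R]^k$ with $k!(k-1)!$ colors that takes on every color on every countable dense-in-itself subset of $\mathbb R$.
2. (Raghavan–Todorčević.) If $|\mathbb R|=\aleph_n$, there is a coloring of $[\mathbb R]^{n+2}$ with countably many colors that assumes every value on every copy of $\mathbb Q$.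
3. (Shelah.) Starting from an Erdős cardinal one can build a model of ZFC, necessarily with $2^{\aleph_0}>\aleph_\omega$, in which there is $h:\omega\to\omega$ such that for every $n$ and every coloring of $[\mathbb R]^n$ with finitely many colors there is an uncountable set on which the coloring takes at most $h(n)$ values.

By item 1, twelve colors for triples cannot be lowered. By item 2 with $n=1$, followed by $z\mapsto\min(z,12)$, if $2^{\aleph_0}=\aleph_1$ then some coloring of triples takes $13$ colors on every copy of $\mathbb Q$. The manuscript "Galvin's Conjecture And Weakly Precipitous Ideals" is the source of the following question. Is it consistent, relative to large cardinals, that $\aleph_1<2^{\aleph_0}<\aleph_\omega$ and every $c:[\mathbb R]^3\to l$ with $l<\omega$ takes at most $12$ colors on some copy of $\mathbb Q$?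

The answer is yes, and no large cardinals are needed.

## 2. The theorem and its cardinal arithmetic

For $k\ge2$ let $\mathrm Q(k)$ be the statement: for every $l<\omega$ and every $c:[\mathbb R]^k\to l$ there is a copy of $\mathbb Q$ on which $c$ takes at most $k!(k-1)!$ colors. $\mathrm{Fn}(S,2)$ is the poset of finite partial functions $S\to2$ ordered by $\supseteq$. The arrow $\lambda\to(\rho)^r_\kappa$ means that every coloring of $[\lambda]^r$ with $\kappa$ colors is constant on $[K]^r$ for some $K\subseteq\lambda$ of order type $\rho$.

**Theorem 1 (ZFC).** Let $k\ge2$ and let $\lambda$ be a cardinal with $\lambda\to(\omega^2)^{2k}_{2^{\aleph_0}}$. Then $\mathrm{Fn}(\lambda\times\omega,2)$ forces $\mathrm Q(k)$.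

**Corollary 2.** If $V\models$ GCH and $7\le m<\omega$, then $\mathrm{Fn}(\aleph_m\times\omega,2)$ forces $2^{\aleph_0}=\aleph_m$ and $\mathrm Q(3)$. So $\aleph_1<2^{\aleph_0}<\aleph_\omega$ together with the partition property is consistent relative to ZFC. The number $12$ is optimal.

**Corollary 3.** (a) For $k\ge2$ and $2k+1\le m<\omega$, $\mathrm Q(k)+2^{\aleph_0}=\aleph_m$ is consistent relative to ZFC. The number $k!(k-1)!$ is optimal, and $\mathrm Q(k)$ implies $2^{\aleph_0}\ge\aleph_{k-1}$. (b) "$\mathrm Q(k)$ for all $k\ge2$" implies $2^{\aleph_0}\ge\aleph_{\omega+1}$, and is consistent relative to ZFC with $2^{\aleph_0}=\aleph_{\omega+1}$.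

Whether $\mathrm Q(3)$ is consistent with $2^{\aleph_0}=\aleph_m$ for $2\le m\le6$ is not settled here.

*Proof of the corollaries from Theorem 1.* With $\exp_0(\kappa)=\kappa$ and $\exp_{n+1}(\kappa)=2^{\exp_n(\kappa)}$, the Erdős–Rado theorem says $\exp_{r-1}(\kappa)^+\to(\kappa^+)^r_\kappa$. Assume GCH and put $r=2k$, $\kappa=2^{\aleph_0}=\aleph_1$. Then $\exp_{2k-1}(\aleph_1)=\aleph_{2k}$, so $\aleph_{2k+1}\to(\aleph_2)^{2k}_{\aleph_1}$. A set of order type $\omega_2$ has an initial segment of type $\omega^2$, so $\lambda\to(\omega^2)^{2k}_{2^{\aleph_0}}$ for every $\lambda\ge\aleph_{2k+1}$. Under GCH, $\lambda^{\aleph_0}=\lambda$ for $\lambda=\aleph_m$ ($1\le m<\omega$) and for $\lambda=\aleph_{\omega+1}$; then $\mathrm{Fn}(\lambda\times\omega,2)$ is ccc of size $\lambda$ and forces $2^{\aleph_0}=\lambda$. This gives all consistency claims: $2k+1=7$ for $k=3$, and $\aleph_{\omega+1}\ge\aleph_{2k+1}$ for all $k$ at once. Optimality is background item 1.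

For the lower bounds, suppose $|\mathbb R|=\aleph_n$ and $k\ge n+2$. Let $d:[\mathbb R]^{n+2}\to\omega$ be as in item 2, and for $x_1<\dots<x_k$ put
$$c(\{x_1,\dots,x_k\})=\min\bigl(d(\{x_1,\dots,x_{n+2}\}),\,k!(k-1)!\bigr).$$
Let $X$ be a copy of $\mathbb Q$ and pick $y_1<\dots<y_k$ in $X$. The set $X\cap(-\infty,y_2)$ is nonempty and open in $X$, so it is countable without isolated points and hence a copy of $\mathbb Q$ (Sierpiński's theorem: every nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$). So $d$ takes every value on it. Adding $k-n-2$ of the $k-1$ points $y_2,\dots,y_k$ to an $(n+2)$-subset of $X\cap(-\infty,y_2)$ gives a $k$-set whose first $n+2$ elements are the given ones. So $c$ takes all its $k!(k-1)!+1$ values on $X$, and $\mathrm Q(k)$ fails. Hence $\mathrm Q(k)$ implies $2^{\aleph_0}\ge\aleph_{k-1}$. All $\mathrm Q(k)$ together give $2^{\aleph_0}\ge\aleph_\omega$, and $2^{\aleph_0}\ne\aleph_\omega$ by König's theorem. $\square$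

It remains to prove Theorem 1. **Fix $k\ge2$ from now on.**

## 3. Three facts about Cohen forcing

A function $h:S\to2$ is called $\mathrm{Fn}(S,2)$-generic over $V$ if its finite subfunctions form a generic filter. If $p$ is a condition and $\iota$ is an injection, $p\circ\iota$ denotes the condition with domain $\iota^{-1}[\operatorname{dom}p]$.

**(F1)** *Let $G$ be $\mathrm{Fn}(\Lambda,2)$-generic over $V$ and let $\iota:S\to\Lambda$ in $V$ be injective. Then $G\circ\iota$ is $\mathrm{Fn}(S,2)$-generic over $V$, and so is every $h:S\to2$ that differs from $G\circ\iota$ at only finitely many points.* Let $D\in V$ be dense in $\mathrm{Fn}(S,2)$. Given $p\in\mathrm{Fn}(\Lambda,2)$, pick $q\in D$ extending $p\circ\iota$; then $p\cup(q\circ\iota^{-1})$ is a condition. So the $p$ for which $p\circ\iota$ extends an element of $D$ are dense, and $G\circ\iota$ meets $D$. For the second part, flipping values on a fixed finite set is an automorphism of $\mathrm{Fn}(S,2)$ in $V$.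

**(F2)** *Let $S_0\subseteq S$, let $F$ be an $\mathrm{Fn}(S_0,2)$-name for an element of a finite set, and $p\in\mathrm{Fn}(S,2)$. Then $p\Vdash F=e$ iff $p{\restriction}S_0\Vdash_{\mathrm{Fn}(S_0,2)}F=e$.* From right to left use (F1). If the right side fails, some $q\le p{\restriction}S_0$ in $\mathrm{Fn}(S_0,2)$ forces $F\neq e$; then $q\cup p$ is a condition, so $p\not\Vdash F=e$. Applied to the truth value of a statement about several such names, for instance $F=F'$, this says that forcing such a statement depends only on $p{\restriction}S_0$.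

**(F3)** *Let $\dot x$ be an $\mathrm{Fn}(\Lambda,2)$-name for an element of a finite set $E$, $\Lambda$ infinite. There is a countable $S\subseteq\Lambda$ such that for every injection $f:\omega\to\Lambda$ with range containing $S$ there is a nice $\mathrm{Fn}(\omega,2)$-name $\sigma$ for an element of $E$ with $\Vdash\dot x=\sigma[G\circ f]$. There are at most $2^{\aleph_0}$ nice names.* Here a nice name is given by pairwise disjoint $W_e\subseteq\mathrm{Fn}(\omega,2)$ $(e\in E)$ whose union is a maximal antichain; its value at a generic $y$ is the $e$ for which $y$ extends a member of $W_e$. Take a maximal antichain of conditions deciding $\dot x$. It is countable by ccc; let $S$ be the union of the domains. Given $f$, let $W_e$ consist of the $p\circ f$ with $p$ in the antichain and $p\Vdash\dot x=e$. Distinct members are incompatible, as all domains lie in $\operatorname{ran}f$. If $q\in\mathrm{Fn}(\omega,2)$, then $q\circ f^{-1}$ is compatible with some $p$ in the antichain, so $q$ is compatible with $p\circ f$. Finally $p\subseteq G$ iff $p\circ f\subseteq G\circ f$. The count holds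 because $\mathrm{Fn}(\omega,2)$ is countable.

## 4. Growing points by splitting, and where the greedy choice stops

Let $x_\alpha$ ($\alpha<\lambda$) be the Cohen reals, and $c$ a coloring of $[2^\omega]^k$. There is a natural way to build a copy of $\mathbb Q$ out of the $x_\alpha$. Keep a finite set $A$ of indices and a finite condition $v$ about them. Pick $\delta\in A$ and a fresh index $\delta'$. Let $x_{\delta'}$ agree with $x_\delta$ up to a place $d$ beyond everything decided so far, and let them differ at $d$. If each point is treated in this way infinitely often, the resulting set has no isolated points.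

Now watch the colors. Suppose that, after a uniformization, the name of $c$ looks the same on all $k$-sets of indices. When $\delta'$ appears we can make $v$ say the same about $\delta'$ as about $\delta$; then $k$-sets containing $\delta'$ but not $\delta$ behave as if $\delta'$ were $\delta$. The sets to worry about are $B\cup\{\delta,\delta'\}$ with $B\subseteq A\setminus\{\delta\}$, $|B|=k-2$, and all these $B$ must be handled by one split. The first thing one would try is to fix one color for each pattern and to choose each split so as to obtain it.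

For $k=3$ this stops. In a triple of binary sequences exactly one pair $\{y,y'\}$ has the largest $\Delta$; let $b$ be the third point, and put
$$c(\{b,y,y'\})=\Delta(y,y')+b(0)\pmod 2.\tag{1}$$
Suppose the first points built are, in this order, $\delta$, then $b'$ with $b'(0)=1$, then $b$, where $x_\delta=00\ldots$ and $x_b=01\ldots$. Now split $\delta$ at $d\ge2$. The triples $\{b,\delta,\delta'\}$ and $\{b',\delta,\delta'\}$ have the same pattern: lexicographically $\delta,\delta'$, third point; the second difference is smaller; and the order of appearance is $\delta$, third point, $\delta'$. Their colors are $d$ and $d+1$ modulo $2$. Each of the two colors is available for each triple, but the same color is never available for both.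

The example also shows the way out. Use only even $d$. Then the color of $\{b,\delta,\delta'\}$ is $b(0)$, which is a function of the *pair* $\{b,\delta\}$ and was known before the split. So we have a new coloring, of pairs with a marked point, and the same question for it one dimension lower. When $b$ and $\delta$ were themselves separated by a split at a place $\ge1$, the value $b(0)$ was a function of one point. So fix bit $0$ first, and all further colors are under control.

In general there is no formula telling us which value to aim for. We need a value for $B\cup\{\delta\}$ that is realized by splits compatible with every finite amount of further information, for all $B$ simultaneously. An ultrafilter on the possible splits provides it. This ultrafilter lives only in a generic extension, so the new coloring is again given by a name, possibly using more coordinates; that name has to be uniformized again before the next step. After $k-1$ such steps only a coloring of single points is left.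

There is a second difficulty. The uniformized name reads a $k$-set in the order of the ordinals, while $\delta'$ must be placed immediately after $\delta$ in the lexicographic order, and a fresh ordinal will come last. The remedy, in Section 9, is to carry all $k!$ readings along. This produces the factor $k!$; the factor $(k-1)!$ comes from the shapes.

## 5. Systems, colors and splits

For a finite linear order $t$ with elements $t_1<\dots<t_n$ and $e\subseteq\{1,\dots,n\}$ put $t[e]=\{t_m:m\in e\}$. The set $[X]^{\le k}$ includes $\emptyset$.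

**Definition (systems).** A *system* is $I=(I_0,\dots,I_k)$ with all $I_m$ countable and $\omega\subseteq I_1$. $I\subseteq I'$ means $I_m\subseteq I_m'$ for all $m$. For a linear order $X$,
$$\mathrm{co}_I(X)=\{(w,i):w\in[X]^{\le k},\ i\in I_{|w|}\},\qquad\mathbb C_I(X)=\mathrm{Fn}(\mathrm{co}_I(X),2).$$
For $v\in\mathbb C_I(X)$ and $Y\subseteq X$, $v{\restriction}Y$ is the restriction of $v$ to the coordinates $(w,i)$ with $w\subseteq Y$. An order isomorphism $\pi:X\to Y$ induces $\pi_*:\mathbb C_I(X)\to\mathbb C_I(Y)$ by $(w,i)\mapsto(\pi[w],i)$. The value at $(\{\alpha\},n)$, $n<\omega$, is *bit $n$ of $\alpha$*; $v$ *decides* this bit if $(\{\alpha\},n)\in\operatorname{dom}v$.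

For example, let $k=2$ and $I=(\emptyset,\omega,\{0\})$. A generic function on $\mathrm{co}_I(\{1,2\})$ consists of two Cohen reals and one extra coin at $(\{1,2\},0)$.

**Definition (colors).** Let $1\le j\le k$ and let $E$ be finite. A *$j$-ary color over $I$ with values in $E$* is a $\mathbb C_I(\{1,\dots,j\})$-name $F$ for an element of $E$. Transport along the order isomorphism gives a $\mathbb C_I(s)$-name $F(s)$ for each $j$-element linear order $s$. If the restriction of $h$ to $\mathrm{co}_I(s)$ is generic, $F(s)[h]$ is the evaluation by that restriction. "$v$ decides $F(s)$" means $v\Vdash F(s)=e$ for some $e$.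

In the example, "the value of the coin" is a $2$-ary color with values in $\{0,1\}$; the parity of the first difference of the two reals is another. A color over $I$ is a color over any $I'\supseteq I$. By (F2), for $s\subseteq A$ and $v\in\mathbb C_{I'}(A)$, $v\Vdash F(s)=e$ iff the restriction of $v$ to $\mathrm{co}_I(s)$ forces it, and similarly for statements about several names.

**Definition (splits).** Let $A$ be a finite linear order, $\delta\in A$. Let $A^\delta=A\cup\{\delta'\}$ with $\delta'$ new and placed immediately after $\delta$, and let $\rho:A^\delta\setminus\{\delta\}\to A$ be the order isomorphism, which sends $\delta'$ to $\delta$ and fixes the other points. A *split of $v\in\mathbb C_I(A)$ at $\delta$* is a $v'\in\mathbb C_I(A^\delta)$ with $v'\supseteq v\cup(\rho^{-1})_*v$ for which there is $d<\omega$, larger than every $n$ with $(\{\alpha\},n)\in\operatorname{dom}v$ for some $\alpha\in A$, such that $v'$ decides bits $0,\dots,d$ of $\delta$ and of $\delta'$, these agree below $d$, bit $d$ of $\delta$ is $0$ and bit $d$ of $\delta'$ is $1$.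

The union $v\cup(\rho^{-1})_*v$ is a function. On coordinates with $w\subseteq A\setminus\{\delta\}$ both parts agree. All other coordinates of $v$ have $\delta\in w$; all other coordinates of $(\rho^{-1})_*v$ have $\delta'\in w$ and $\delta\notin w$. Splits always exist: take $d$ large, give the undefined bits below $d$ of $\delta$ and $\delta'$ the value $0$ (the defined ones agree), and set bit $d$ as required.

For example, if $A=\{1\}$ and $v$ says only that bit $0$ of $1$ is $1$, then a split with $d=1$ gives $1$ the bits $1,0$ and $1'$ the bits $1,1$. In the system above it may also decide the coin at $(\{1,1'\},0)$, either way.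

## 6. Uniformizing countable supports

The purpose of this section is to make the countable supports of all names look alike on a set $H$ of type $\omega$, so that they become coordinates of a system.

**Lemma 1.** Let $\theta\to(\omega^2)^{2k}_{2^{\aleph_0}}$, let $\Lambda$ be a set, and for $t\in[\theta]^k$ let $f_t:\omega\to\Lambda$ and $D_t\in\mathcal D$, where $|\mathcal D|\le2^{\aleph_0}$. There are $H\subseteq\theta$ of order type $\omega$, countable sets $I_0,\dots,I_k$, an injection $a:\{(w,i):w\in[H]^{\le k},i\in I_{|w|}\}\to\Lambda$, and for each $\xi<\omega$ a set $e(\xi)\subseteq\{1,\dots,k\}$ and an element $[\xi]\in I_{|e(\xi)|}$, such that $D_t$ is constant for $t\in[H]^k$ and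
$$f_t(\xi)=a(t[e(\xi)],[\xi])\qquad(t\in[H]^k,\ \xi<\omega).\tag{2}$$

Here is a case that can be read off directly. Let $k=2$, $\Lambda=\theta\times\omega$, $f_t(2n)=(t_1,n)$, $f_t(2n+1)=(t_2,n)$. Then $e(2n)=\{1\}$ and $e(2n+1)=\{2\}$. Since $2n$ and $2n+1$ produce the same element $(\alpha,n)$ from a given $\alpha$, injectivity of $a$ forces $[2n]=[2n+1]$. We get $a(\{\alpha\},[2n])=(\alpha,n)$ and $I_0=I_2=\emptyset$.

*Proof.* **Step 1. Homogenize pairs of $k$-sets.** For $t,t'\in[\theta]^k$ let $R(t,t')=\{(\xi,\eta):f_t(\xi)=f_{t'}(\eta)\}\subseteq\omega\times\omega$. Color $z\in[\theta]^{2k}$ by $(R(z[b],z[b']))_{b,b'}$ and $(D_{z[b]})_b$, where $b,b'$ range over the $k$-subsets of $\{1,\dots,2k\}$. There are at most $2^{\aleph_0}$ colors. Let $K=\{k_\zeta:\zeta<\omega^2\}$, enumerated increasingly, be homogeneous. Given $t,t'\in[K]^k$, we have $|t\cup t'|\le2k$; add elements of $K$ above $t\cup t'$ (there is no maximum) to get $z\in[K]^{2k}$ with initial segment $t\cup t'$. Then $t=z[b]$ and $t'=z[b']$ with $b,b'$ determined by the isomorphism type of the pair. By homogeneity: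

(P) *for $t,t'\in[K]^k$, $R(t,t')$ depends only on the isomorphism type of $(t\cup t',<,t,t')$.*

With $b=\{1,\dots,k\}$ we see that $D_t$ is constant on $[K]^k$.

**Step 2. Leave room around $H$.** Let $H=\{k_{\omega m}:1\le m<\omega\}$ and $K^*=K\setminus(H\cup\{\mathrm{succ}_K(h):h\in H\})$. The set $K^*$ is infinite below $\min H=k_\omega$ and between consecutive elements of $H$, and $H$ is unbounded in $K$. Moreover the successor in $K$ of each $h\in H$ lies outside $H\cup K^*$. This is why type $\omega^2$ is used.

**Step 3. Find the places on which $f_t(\xi)$ depends.** If $t,t'\in[K]^k$ differ exactly in the $m$-th place, the pair has only one isomorphism type, up to interchanging $t$ and $t'$. So by (P), for fixed $m$ and $\xi$, either $f_t(\xi)=f_{t'}(\xi)$ for all such pairs or for none. Let $e(\xi)$ be the set of $m$ for which the answer is "for none".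

(A) *If $t,t'\in[K]^k$ and $t_m=t'_m$ for all $m\in e(\xi)$, then $f_t(\xi)=f_{t'}(\xi)$.* Let $t''_m=\max(t_m,t'_m)$. Starting from $t$, raise $t_m$ to $t''_m$ for $m=k,k-1,\dots,1$ in turn. Every intermediate sequence $(t_1,\dots,t_m,t''_{m+1},\dots,t''_k)$ is increasing, as $t_m\le t''_m<t''_{m+1}$. Only places outside $e(\xi)$ change, so the value does not change: $f_t(\xi)=f_{t''}(\xi)$. In the same way $f_{t'}(\xi)=f_{t''}(\xi)$.

For $w\in[H]^{|e(\xi)|}$ we may therefore define $a_\xi(w)=f_t(\xi)$ for any $t\in[K]^k$ with $t[e(\xi)]=w$. By Step 2 such $t$ exist, even with $t\setminus w\subseteq K^*$.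

**Step 4. Different $w$ give different values.** We show:

(B) *If $a_\xi(w)=a_\eta(w')$, then $w=w'$.* Otherwise, by symmetry, there is $x\in w\setminus w'$. Choose $t,t'\in[K]^k$ with $t[e(\xi)]=w$, $t'[e(\eta)]=w'$ and $t\setminus w,\ t'\setminus w'\subseteq K^*$. Let $x=t_m$, $m\in e(\xi)$, and $y=\mathrm{succ}_K(x)$. Since $x\in H$ is not in $K^*$ and not in $w'$, we have $x\notin t'$. Since $t\cup t'\subseteq H\cup K^*$, we have $y\notin t\cup t'$. Nothing of $K$ lies strictly between $x$ and $y$. So for $t^y=(t\setminus\{x\})\cup\{y\}$, the pair $(t^y,t')$ has the same type as $(t,t')$. By (P), $f_{t^y}(\xi)=f_{t'}(\eta)=f_t(\xi)$. But $t$ and $t^y$ differ exactly in place $m$, which contradicts $m\in e(\xi)$.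

**Step 5. Equality of $a_\xi$ and $a_\eta$ is all or nothing.** We show:

(C) *If $|e(\xi)|=|e(\eta)|=i$, then $a_\xi(w)=a_\eta(w)$ holds for all or for no $w\in[H]^i$.* Let $w,\bar w\in[H]^i$. Choose $t,t'\in[K]^k$ with $t[e(\xi)]=w=t'[e(\eta)]$ and $t\setminus w,\ t'\setminus w\subseteq K^*$. Each gap of $\bar w$ contains infinitely many elements of $K^*$, so we can copy the configuration: there are $\bar t,\bar t'$ with $\bar t[e(\xi)]=\bar w=\bar t'[e(\eta)]$ and $(\bar t,\bar t')$ of the same type as $(t,t')$. By (P), $f_t(\xi)=f_{t'}(\eta)$ iff $f_{\bar t}(\xi)=f_{\bar t'}(\eta)$.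

**Step 6. Define $a$.** Let $I_i$ be the set of classes of $\{\xi:|e(\xi)|=i\}$ under the equivalence $\xi\sim\eta\iff a_\xi(w)=a_\eta(w)$ for all $w\in[H]^i$, let $[\xi]$ be the class of $\xi$, and put $a(w,[\xi])=a_\xi(w)$. This is well defined, and (2) holds by definition of $a_\xi$. If $a(w,[\xi])=a(w',[\eta])$, then $w=w'$ by (B), and then $\xi\sim\eta$ by (C). So $a$ is injective. $\square$

**Remark (R).** Let $b\subseteq\{1,\dots,k\}$ and suppose that for $t\in[H]^k$ the value $f_t(\xi)$ depends only on $t[b]$. Then $e(\xi)\subseteq b$. Indeed, for $q\notin b$ take $t,t'\in[H]^k$ that differ only in place $q$; then $a(t[e(\xi)],[\xi])=a(t'[e(\xi)],[\xi])$, so $t[e(\xi)]=t'[e(\xi)]$ and $q\notin e(\xi)$. If moreover different $t[b]$ give different values, then $e(\xi)=b$: for $q\in b$ the same kind of pair has $f_t(\xi)\ne f_{t'}(\xi)$, so $t[e(\xi)]\neq t'[e(\xi)]$ and $q\in e(\xi)$.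

## 7. Lowering the dimension by ultrafilter limits of splits

Given a finite set $E_k$, let $E_{j-1}$ be the set of functions $\{1,\dots,j-1\}\to E_j$, for $j=k,\dots,2$. If $F_{j-1}$ is a $(j-1)$-ary color with values in $E_{j-1}$ and $\delta$ is the $m$-th element of the $(j-1)$-element order $s$, write $F_{j-1}(s)_\delta=F_{j-1}(s)(m)\in E_j$. Read this as the value promised to $s\cup\{\delta'\}$ if $\delta$ is split.

**Lemma 2.** Let $I$ be a system and $F_k$ a $k$-ary color over $I$ with values in a finite set $E_k$. There are a system $I^*\supseteq I$ and $j$-ary colors $F_j$ over $I^*$ with values in $E_j$ $(1\le j<k)$ such that: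

$(\star)$ for every finite linear order $A$, every $v\in\mathbb C_{I^*}(A)$ deciding $F_i(s)$ for all $1\le i\le k$, $s\in[A]^i$, and every $\delta\in A$, there is a split $v'$ of $v$ at $\delta$ such that for all $2\le i\le k$ and $B\in[A\setminus\{\delta\}]^{i-2}$,
$$v'\Vdash F_i(B\cup\{\delta,\delta'\})=F_{i-1}(B\cup\{\delta\})_\delta.$$

For the coloring (1) this can be checked by hand. Let $k=3$, $I^*=I=(\emptyset,\omega,\emptyset,\emptyset)$, and let $F_3(s)$ be the value of (1) on the three reals. Let $F_2(s)(m)$ be bit $0$ of the element of $s$ other than the $m$-th one, and let $F_1(\{\delta\})(1)$ be the constant function on $\{1,2\}$ with value bit $0$ of $\delta$. Given $v$ and $\delta$ as in $(\star)$, first strengthen $v$ to $v_1$ deciding the first differences of any two points of $A$, then split $v_1$ at an even $d$; this is also a split of $v$. For $i=3$, $B=\{b\}$: the closest pair in $\{b,\delta,\delta'\}$ is $\{\delta,\delta'\}$, so the color is $d+{}$(bit $0$ of $b$), which is bit $0$ of $b$ modulo $2$, as required. For $i=2$: $v$ decides $F_1(\{\delta\})$ and so bit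 $0$ of $\delta$; hence $d\ge1$, and $\delta,\delta'$ have the same bit $0$.

*Proof of Lemma 2.* We construct, by downward induction on $j=k,\dots,1$, systems $I^j$ with $I^k=I$, increasing as $j$ decreases, and colors $F_i$ over $I^j$ with values in $E_i$ ($j\le i\le k$) such that

$(\star_j)$ for all finite $A$, all $v\in\mathbb C_{I^j}(A)$ deciding $F_i(s)$ for all $j\le i\le k$, $s\in[A]^i$, and all $\delta\in A$, there is a split $v'$ of $v$ at $\delta$ with $v'\Vdash F_i(B\cup\{\delta,\delta'\})=F_{i-1}(B\cup\{\delta\})_\delta$ for all $j<i\le k$, $B\in[A\setminus\{\delta\}]^{i-2}$.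

$(\star_k)$ only says that splits exist. $(\star_1)$ is $(\star)$ with $I^*=I^1$. So let $2\le j\le k$, assume $(\star_j)$, and write $I=I^j$. We need $I'\supseteq I$ and $F_{j-1}$ over $I'$ with $(\star_{j-1})$. Let $\theta=\exp_{2k-1}(2^{\aleph_0})^+$; by Erdős–Rado, $\theta\to(\omega^2)^{2k}_{2^{\aleph_0}}$.

**Step 1. A forcing in which every possible split has its own generic twin.** Later we want to ask what the color of $B\cup\{\delta,\delta'\}$ is "for most splits", so each split needs a generic function that realizes it. Let $\Pi$ be the set of all $p=(A_p,\delta_p,v_p^-,v_p)$ where $A_p\in[\theta]^{<\omega}$, $\delta_p\in A_p$, $v_p^-\in\mathbb C_I(A_p)$ decides all $F_i(s)$ ($j\le i\le k$, $s\in[A_p]^i$), and $v_p$ is a split of $v_p^-$ at $\delta_p$ as in $(\star_j)$. Write $\delta'_p$ for the new point of $A_p^{\delta_p}$. Let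
$$\Lambda=\mathrm{co}_I(\theta)\ \sqcup\ \bigsqcup_{p\in\Pi}\{p\}\times\{(w,i)\in\mathrm{co}_I(A_p^{\delta_p}):\delta'_p\in w\},\qquad\mathbb P=\mathrm{Fn}(\Lambda,2).$$
Let $G:\Lambda\to2$ be $\mathbb P$-generic over $V$ and $g=G{\restriction}\mathrm{co}_I(\theta)$. For $p\in\Pi$ define $h^p:\mathrm{co}_I(A_p^{\delta_p})\to2$ by
$$h^p(w,i)=\begin{cases}g(w,i)&\text{if }\delta'_p\notin w,\\ v_p(w,i)&\text{if }\delta'_p\in w\text{ and }(w,i)\in\operatorname{dom}v_p,\\ G(p,(w,i))&\text{otherwise.}\end{cases}$$
The map that sends $(w,i)$ to itself if $\delta'_p\notin w$, and to $(p,(w,i))$ if $\delta'_p\in w$, is an injection into $\Lambda$ lying in $V$, and $h^p$ differs from the composition of $G$ with it at most on the finite set $\operatorname{dom}v_p$. So by (F1) $h^p$ is $\mathbb C_I(A_p^{\delta_p})$-generic over $V$. If $v_p{\restriction}A_p\subseteq g$, then $v_p\subseteq h^p$.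

**Step 2. The sets that an ultrafilter should contain have the finite intersection property.** Work in $V[G]$. For $\delta<\theta$ let
$$\Pi_\delta=\{p\in\Pi:\delta_p=\delta,\ v_p{\restriction}A_p\subseteq g\},$$
the splits at $\delta$ that are compatible with the generic. For finite $A\subseteq\theta$ with $\delta\in A$ and $q\in\mathbb C_I(A)$ with $q\subseteq g$ let
$$Z^\delta_{q,A}=\{p\in\Pi_\delta:A\subseteq A_p,\ q\subseteq v_p^-\}.$$
Clearly $Z^\delta_{q,A}\cap Z^\delta_{q_1,A_1}=Z^\delta_{q\cup q_1,A\cup A_1}$, where $q\cup q_1\subseteq g$ is a condition. So it is enough to show that each $Z^\delta_{q,A}$ is nonempty.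

Let $q'\supseteq q$ in $\mathbb C_I(A)$. There are finitely many names $F_i(s)$ with $j\le i\le k$, $s\in[A]^i$, so some $q''\supseteq q'$ in $\mathbb C_I(A)$ decides them all. By $(\star_j)$ there is $p\in\Pi$ with $A_p=A$, $\delta_p=\delta$, $v_p^-=q''$; and $v_p{\restriction}A\supseteq q''\supseteq q'$. So the set, in $V$, of conditions $v_p{\restriction}A$ with $p\in\Pi$, $A_p=A$, $\delta_p=\delta$, $q\subseteq v_p^-$ is dense below $q$ in $\mathbb C_I(A)$. As $q\subseteq g$ and $g{\restriction}\mathrm{co}_I(A)$ is generic, $g$ contains one of them. The corresponding $p$ belongs to $Z^\delta_{q,A}$.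

**Step 3. The limit color.** By Step 2, in $V[G]$ there is for each $\delta<\theta$ an ultrafilter $U_\delta$ on $\Pi_\delta$ containing all $Z^\delta_{q,A}$. Choose a sequence $(U_\delta)_{\delta<\theta}$; by the maximal principle it has a name in $V$ that is forced to have this property. Let $s\in[\theta]^{j-1}$ and let $\delta$ be the $m$-th element of $s$. For $p\in Z^\delta_{\emptyset,s}$ the $j$-element set $s\cup\{\delta'_p\}$ is a subset of $A_p^{\delta}$, so $F_j(s\cup\{\delta'_p\})[h^p]$ is defined and lies in the finite set $E_j$. As $Z^\delta_{\emptyset,s}\in U_\delta$, there is a unique $\varepsilon\in E_j$ with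
$$\{p\in Z^\delta_{\emptyset,s}:F_j(s\cup\{\delta'_p\})[h^p]=\varepsilon\}\in U_\delta.$$
Put $F(s)(m)=\varepsilon$. Thus $F(s)\in E_{j-1}$, and $F(s)$ has a $\mathbb P$-name.

**Step 4. Turn the limit color into a color over a larger system.** $F(s)$ was computed from all of $G$. We find a countable support for each $s$ and make the supports uniform, without moving the old coordinates. By (F3), for each $s\in[\theta]^{j-1}$ there are in $V$ an injection $f^0_s:\omega\to\Lambda$ and a nice $\mathrm{Fn}(\omega,2)$-name $\sigma_s$ for an element of $E_{j-1}$ such that $F(s)=\sigma_s[G\circ f^0_s]$ is forced. For $t\in[\theta]^k$ let $f_t$ be an injective enumeration, in type $\omega$, of the countably infinite set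
$$f^0_{\{t_1,\dots,t_{j-1}\}}[\omega]\ \cup\ \bigcup_{m\le k}\{\{t_1,\dots,t_m\}\}\times I_m\ \subseteq\ \Lambda .$$
Let $D_t$ record $\sigma_{\{t_1,\dots,t_{j-1}\}}$, the map $\zeta\mapsto f_t^{-1}(f^0_{\{t_1,\dots,t_{j-1}\}}(\zeta))$, and the maps $i\mapsto f_t^{-1}(\{t_1,\dots,t_m\},i)$ for $i\in I_m$, $m\le k$. There are at most $2^{\aleph_0}$ possibilities. Lemma 1 gives $H$, countable sets $I'_0,\dots,I'_k$, $a$, $e$ and $[\cdot]$.

*Old coordinates.* For $i\in I_m$ let $\xi_{m,i}$ be the constant value with $f_t(\xi_{m,i})=(\{t_1,\dots,t_m\},i)$ for $t\in[H]^k$. This depends only on $t[\{1,\dots,m\}]$, and different $t[\{1,\dots,m\}]$ give different values, so $e(\xi_{m,i})=\{1,\dots,m\}$ by (R). As $H$ has no maximum, every $w\in[H]^m$ is $\{t_1,\dots,t_m\}$ for some $t\in[H]^k$, so by (2) $a(w,[\xi_{m,i}])=(w,i)$ for all $w\in[H]^m$. In particular $i\mapsto[\xi_{m,i}]$ is an injection from $I_m$ to $I'_m$. Rename the elements of $I'_m$ so that $[\xi_{m,i}]$ becomes $i$ and no other element is named by an element of $I_m$. Then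
$$I_m\subseteq I'_m,\qquad a(w,i)=(w,i)\quad(w\in[H]^m,\ i\in I_m).\tag{3}$$
So $I'=(I'_0,\dots,I'_k)$ is a system with $I'\supseteq I$.

*New coordinates.* Let $\xi_\zeta$ be the constant value of $f_t^{-1}(f^0_{\{t_1,\dots,t_{j-1}\}}(\zeta))$. Since $f_t(\xi_\zeta)=f^0_{\{t_1,\dots,t_{j-1}\}}(\zeta)$ depends only on the first $j-1$ elements of $t$, (R) gives $e_\zeta:=e(\xi_\zeta)\subseteq\{1,\dots,j-1\}$. Put $c_\zeta:=[\xi_\zeta]\in I'_{|e_\zeta|}$. Every $s\in[H]^{j-1}$ is the set of the first $j-1$ elements of some $t\in[H]^k$, so
$$f^0_s(\zeta)=a(s[e_\zeta],c_\zeta)\qquad(s\in[H]^{j-1},\ \zeta<\omega),\tag{4}$$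
and $\sigma_s=\sigma$ is constant on $[H]^{j-1}$. Since $f^0_s$ is injective, so is $\zeta\mapsto(e_\zeta,c_\zeta)$.

*The color.* For a $(j-1)$-element order $s$ and $g'$ generic for $\mathbb C_{I'}(s)$ let
$$F_{j-1}(s)[g']=\sigma[y],\qquad y(\zeta)=g'(s[e_\zeta],c_\zeta).$$
Here $\zeta\mapsto(s[e_\zeta],c_\zeta)$ is an injection, so $y$ is $\mathrm{Fn}(\omega,2)$-generic by (F1). Thus $F_{j-1}$ is a $(j-1)$-ary color over $I'$, defined in $V$. As $a$ is an injection in $V$, $G\circ a$ is $\mathbb C_{I'}(H)$-generic over $V$. By (3) it extends $g{\restriction}\mathrm{co}_I(H)$, and by (4)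
$$F_{j-1}(s)[G\circ a]=\sigma[G\circ f^0_s]=F(s)\qquad(s\in[H]^{j-1}).\tag{5}$$
Put $I^{j-1}=I'$.

**Step 5. Verify $(\star_{j-1})$: find a good split among the old ones.** Let $A$ be a finite linear order, $v\in\mathbb C_{I'}(A)$ deciding $F_i(s)$ for all $j-1\le i\le k$, $s\in[A]^i$, and $\delta\in A$. Transporting along an order embedding we may assume $A\subseteq H$. For $B\in[A\setminus\{\delta\}]^{j-2}$ let $\varepsilon_B$ be the value of $F_{j-1}(B\cup\{\delta\})_\delta$ decided by $v$. Let $v_{\rm old}$ be the restriction of $v$ to $\mathrm{co}_I(A)$. Since $a$ is injective, there is a $\mathbb P$-generic $G$ over $V$ with $v\subseteq G\circ a$; use the notation above for this $G$. By (3), $v_{\rm old}\subseteq g$. By (5), $F(B\cup\{\delta\})_\delta=\varepsilon_B$ for all $B$. So by Steps 2 and 3 there is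
$$p\in Z^\delta_{v_{\rm old},A}\ \cap\ \bigcap_B\{p\in Z^\delta_{\emptyset,B\cup\{\delta\}}:F_j(B\cup\{\delta,\delta'_p\})[h^p]=\varepsilon_B\},$$
because this is a finite intersection of members of $U_\delta$. One $p$ serves all $B$ simultaneously, which is exactly what the greedy choice could not provide.

Identify $\delta'_p$ with $\delta'$; then $A^\delta\subseteq A_p^\delta$ as linear orders. As $p\in\Pi_\delta$, $v_p\subseteq h^p$. The restriction of $h^p$ to $\mathrm{co}_I(A^\delta)$ is $\mathbb C_I(A^\delta)$-generic, so there is $u\in\mathbb C_I(A^\delta)$ with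
$$v_p{\restriction}A^\delta\subseteq u\subseteq h^p,\qquad u\Vdash F_j(B\cup\{\delta,\delta'\})=\varepsilon_B\ \text{ for all }B.$$
Let $v'=u\cup v\cup(\rho^{-1})_*v$.

**Step 6. Verify $(\star_{j-1})$: $v'$ is as required.**

*$v'$ is a function.* We have $v_{\rm old}\subseteq v_p^-$, $v_p$ is a split of $v_p^-$, and $\rho$ is the restriction of the corresponding map for $A_p$. Hence $u\supseteq v_p{\restriction}A^\delta\supseteq v_{\rm old}\cup(\rho^{-1})_*v_{\rm old}$. The right side is the part of $v\cup(\rho^{-1})_*v$ on $\mathrm{co}_I(A^\delta)$, so on $\mathrm{co}_I(A^\delta)$ $v'$ equals $u$. Off $\mathrm{co}_I(A^\delta)$, $v'$ equals the function $v\cup(\rho^{-1})_*v$.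

*$v'$ is a split of $v$ at $\delta$*, with the $d$ of $v_p$. All coordinates $(\{\alpha\},n)$ with $n<\omega$ belong to $\mathrm{co}_I$, because $\omega\subseteq I_1$. Those in $\operatorname{dom}v$ lie in $\operatorname{dom}v_{\rm old}\subseteq\operatorname{dom}v_p^-$, so $d$ is large enough. The bits $0,\dots,d$ of $\delta$ and $\delta'$ decided by $v_p$ are in $u$.

*The equation for $i=j$.* For $B\in[A\setminus\{\delta\}]^{j-2}$, $v'\supseteq u\cup v$ forces $F_j(B\cup\{\delta,\delta'\})=\varepsilon_B=F_{j-1}(B\cup\{\delta\})_\delta$.

*The equations for $i>j$.* For $B\in[A\setminus\{\delta\}]^{i-2}$, $v_p\Vdash F_i(B\cup\{\delta,\delta'\})=F_{i-1}(B\cup\{\delta\})_\delta$ since $p\in\Pi$. As $i-1\ge j$, these are names over $I$ and use only coordinates in $\mathrm{co}_I(A^\delta)$. By (F2), $v_p{\restriction}A^\delta$ forces the equation, hence so does $v'\supseteq u\supseteq v_p{\restriction}A^\delta$.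

This proves $(\star_{j-1})$. $\square$

## 8. Shapes of finite sets and the colors they receive

Let $I^*,F_1,\dots,F_k$ be as in Lemma 2. Let $r\in\mathbb C_{I^*}(\{1\})$ decide $F_1(\{1\})$, say $r\Vdash F_1(\{1\})=\varphi_1$. We show that everything grown from $r$ by strengthening and good splits has its colors determined by $\varphi_1$ and by shape.

**Definition (the class $\mathcal L$).** $\mathcal L$ is the least class of pairs $(A,v)$, with $A$ a finite linear order and $v\in\mathbb C_{I^*}(A)$, that is closed under order isomorphism and satisfies: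

* $(\{1\},r)\in\mathcal L$;
* if $(A,v)\in\mathcal L$ and $v\subseteq v_1\in\mathbb C_{I^*}(A)$, then $(A,v_1)\in\mathcal L$;
* if $(A,v)\in\mathcal L$ and $v'$ is a split of $v$ at $\delta\in A$ satisfying the equations of $(\star)$, then $(A^\delta,v')\in\mathcal L$.

**Claim 3.** Let $(A,v)\in\mathcal L$, $A=\{a_1<\dots<a_N\}$. There are pairwise distinct $\Delta_1,\dots,\Delta_{N-1}<\omega$ such that $v$ decides bits $0,\dots,\Delta_i$ of $a_i$ and of $a_{i+1}$, these agree below $\Delta_i$, and bit $\Delta_i$ is $0$ for $a_i$ and $1$ for $a_{i+1}$.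

*Proof.* This is trivial for singletons and preserved under strengthening and isomorphism. Consider a split $v'$ of $v$ at $\delta=a_m$. The adjacent pairs of $A^\delta$ are the old ones, with $(a_m,a_{m+1})$ replaced by $(\delta',a_{m+1})$, together with $(\delta,\delta')$. For $(\delta',a_{m+1})$ the number $\Delta_m$ still works, since $v'\supseteq(\rho^{-1})_*v$. For $(\delta,\delta')$ the number is $d$, and $d$ is larger than all old $\Delta_i$, since those are indices of bits decided by $v$. $\square$

Consequently, for $a_i<a_{i'}$ in $A$, $v$ decides their bits up to their first difference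
$$\Delta(a_i,a_{i'})=\min_{i\le r<i'}\Delta_r,$$
where $a_i$ has bit $0$ and $a_{i'}$ has bit $1$. Below this minimum all adjacent pairs between them agree, and at it exactly one adjacent pair changes its bit, from $0$ to $1$. For $s=\{s_1<\dots<s_j\}\subseteq A$ the numbers $\Delta(s_i,s_{i+1})$, $1\le i<j$, are minima of the pairwise distinct $\Delta_r$ over disjoint intervals, hence pairwise distinct.

**Definition (types).** The *type* $\tau(s)$ is the linear order of $\{1,\dots,j-1\}$ in which $i$ comes before $i'$ iff $\Delta(s_i,s_{i+1})<\Delta(s_{i'},s_{i'+1})$. There are $(j-1)!$ types of $j$-sets.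

For example, split a point $a$ at $d=0$ into $a<b$, then $a$ at $d=1$ into $a<c$, then $b$ at $d=2$ into $b<e$. The result is $a<c<b<e$ with $(\Delta_1,\Delta_2,\Delta_3)=(1,0,2)$. In $\tau(\{a,c,b\})$, $2$ comes before $1$. Since $\Delta(a,b)=0$ and $\Delta(b,e)=2$, in $\tau(\{a,b,e\})$, $1$ comes before $2$.

**Definition (predicted colors).** Put $\varphi_1(\tau)=\varphi_1$ for the empty type. For $j\ge2$ and a type $\tau$ on $\{1,\dots,j-1\}$ let $m$ be the $\tau$-largest index, let $\tau^-$ be the type on $\{1,\dots,j-2\}$ obtained by deleting $m$ and renumbering, and put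
$$\varphi_j(\tau)=\varphi_{j-1}(\tau^-)(m)\in E_j.$$

For $k=3$ this unwinds to $\varphi_3(\tau)=\varphi_1(1)(m)$, where $m\in\{1,2\}$ is the place of the larger difference.

If $\tau=\tau(s)$, then $\tau^-=\tau(s\setminus\{s_{m+1}\})$. Indeed, if $m+1<j$, then removing $s_{m+1}$ creates the adjacent pair $(s_m,s_{m+2})$, and $\Delta(s_m,s_{m+2})=\min(\Delta(s_m,s_{m+1}),\Delta(s_{m+1},s_{m+2}))=\Delta(s_{m+1},s_{m+2})$ since $m$ is $\tau$-largest; if $m+1=j$, the last difference just disappears. In both cases the $m$-th difference is deleted. Also $s_m$ is the $m$-th element of $s\setminus\{s_{m+1}\}$.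

**Claim 4.** If $(A,v)\in\mathcal L$, $1\le j\le k$ and $s\in[A]^j$, then $v\Vdash F_j(s)=\varphi_j(\tau(s))$.

*Proof.* By induction on the generation of $\mathcal L$. For $(\{1\},r)$ this is the choice of $\varphi_1$; strengthenings and isomorphic copies are clear. Let $v'$ be a split of $v$ at $\delta$ as in the third clause, and $s\in[A^\delta]^j$.

* If $\delta'\notin s$, use the induction hypothesis for $s\subseteq A$ and $v'\supseteq v$.
* If $\delta'\in s$ and $\delta\notin s$, use the induction hypothesis for $\rho[s]$, $v'\supseteq(\rho^{-1})_*v$, and $\tau(s)=\tau(\rho[s])$.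
* Let $s=B\cup\{\delta,\delta'\}$ with $\delta=s_m$, so $\delta'=s_{m+1}$. All differences $\Delta(s_i,s_{i+1})$ with $i\neq m$ are minima of old $\Delta_r$'s, so $\Delta(\delta,\delta')=d$ is the largest, and $m$ is the $\tau(s)$-largest index. The induction hypothesis for $B\cup\{\delta\}=s\setminus\{s_{m+1}\}\subseteq A$ says $v\Vdash F_{j-1}(B\cup\{\delta\})=\varphi_{j-1}(\tau(s)^-)$, and $\delta$ is the $m$-th element of this set. With the equation of $(\star)$ for $i=j$,
$$v'\Vdash F_j(s)=F_{j-1}(B\cup\{\delta\})_\delta=\varphi_{j-1}(\tau(s)^-)(m)=\varphi_j(\tau(s)).\qquad\square$$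

By Claim 4, members of $\mathcal L$ satisfy the hypothesis of $(\star)$. Hence:

**(S)** For every $(A,v)\in\mathcal L$ and $\delta\in A$ there is a split $v'$ of $v$ at $\delta$ with $(A^\delta,v')\in\mathcal L$.

## 9. Building the copy of $\mathbb Q$ in two orders at once

We prove Theorem 1. Let $G:\lambda\times\omega\to2$ be $\mathrm{Fn}(\lambda\times\omega,2)$-generic over $V$ and $x_\alpha(n)=G(\alpha,n)$; the $x_\alpha\in2^\omega$ are distinct. Since $2^\omega$ embeds homeomorphically into $\mathbb R$, it suffices to consider $c:[2^\omega]^k\to l$ in $V[G]$ and to find $A\subseteq\lambda$ such that $\{x_\alpha:\alpha\in A\}$ is countable, nonempty and without isolated points, and $c$ takes at most $k!(k-1)!$ colors on it. Such a set is homeomorphic to $\mathbb Q$ by Sierpiński's theorem. Fix a name for $c$ that is forced by the trivial condition to be a coloring $[2^\omega]^k\to l$.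

**Step 1. Uniformize the name of $c$.** The aim is to read $c$ as one $k$-ary color. In $V$, by (F3), choose for $t\in[\lambda]^k$ an injection $f_t:\omega\to\lambda\times\omega$ with range containing $\{t_1\}\times\omega$ and a nice $\mathrm{Fn}(\omega,2)$-name $\tau_t$ for an element of $l$ such that $c(\{x_\alpha:\alpha\in t\})=\tau_t[G\circ f_t]$ is forced. Let $D_t$ record $\tau_t$ and the map $n\mapsto f_t^{-1}(t_1,n)$. Lemma 1 with $\theta=\lambda$, $\Lambda=\lambda\times\omega$ gives in $V$ a set $H$, countable sets $J_0,\dots,J_k$, and $a,e,[\cdot]$, with $\tau_t=\dot\tau$ constant for $t\in[H]^k$. Let $\xi_n$ be the index with $f_t(\xi_n)=(t_1,n)$ for $t\in[H]^k$. By (R), $e(\xi_n)=\{1\}$; every $\alpha\in H$ is $t_1$ for some $t\in[H]^k$, so $a(\{\alpha\},[\xi_n])=(\alpha,n)$ for $\alpha\in H$. In particular $n\mapsto[\xi_n]$ is injective. Rename $[\xi_n]$ as $n$, and the other elements of $J_1$ by non-numbers. Then $\omega\subseteq J_1$, so $J=(J_0,\dots,J_k)$ is a system, and $a(\{\alpha\},n)=(\alpha,n)$.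

Call the ordinal order of $H$ the *index order*. By (F1), $g:=G\circ a$ is $\mathbb C_J(H)$-generic over $V$, and bit $n$ of $\alpha\in H$ in $g$ is $x_\alpha(n)$. Let $\Gamma$ be the $k$-ary color over $J$ given by $\Gamma(t)[g']=\dot\tau[y]$ with $y(\xi)=g'(t[e(\xi)],[\xi])$. Since $f_t$ is injective, so is $\xi\mapsto(e(\xi),[\xi])$, and $y$ is $\mathrm{Fn}(\omega,2)$-generic by (F1). By (2),
$$c(\{x_\alpha:\alpha\in t\})=\Gamma(t)[g]\qquad(t\in[H]^k).\tag{6}$$

**Step 2. Make room for all $k!$ readings.** Lemma 2 will be used for the lexicographic order, while $\Gamma$ reads in the index order. So we replace each coordinate by one copy for each way of listing its set. Let $I_m=J_m\times\mathrm{Sym}(m)$, identifying $I_0$ with $J_0$ and $I_1$ with $J_1$. Then $I=(I_0,\dots,I_k)$ is a system. For a linear order $A$ and $w=\{w_1<\dots<w_m\}\subseteq A$, identify the coordinate $(w,(i,\sigma))$ with the pair $(\vec w,i)$, $\vec w=(w_{\sigma(1)},\dots,w_{\sigma(m)})$. So the coordinates of $\mathbb C_I(A)$ are the pairs $(\vec w,i)$ with $\vec w$ an injective sequence from $A$ of length $m\le k$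 and $i\in J_m$. This identification commutes with order isomorphisms and with passing to suborders. For $k=2$, for instance, each $i\in J_2$ gives two coordinates at a pair, $((w_1,w_2),i)$ and $((w_2,w_1),i)$.

For an injective sequence $\vec u$ of length $k$ let $\Gamma(\vec u)$ be $\Gamma$ evaluated along the order of $\vec u$, that is, $\dot\tau[y]$ with $y(\xi)$ the value at $(\vec u[e(\xi)],[\xi])$, where $\vec u[e(\xi)]$ is the subsequence of $\vec u$ given by the places in $e(\xi)$. It uses only coordinates $(\vec w,i)$ with $\vec w$ a subsequence of $\vec u$. For $u=\{u_1<\dots<u_k\}$ let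
$$F_k(u)=\bigl(\Gamma(u_{\sigma(1)},\dots,u_{\sigma(k)})\bigr)_{\sigma\in\mathrm{Sym}(k)}.$$
This is a $k$-ary color over $I$ with values in the finite set $E_k=l^{\mathrm{Sym}(k)}$. Apply Lemma 2 in $V$ to get $I^*\supseteq I$ and $F_1,\dots,F_{k-1}$.

**Definition (active part).** For finite $A\subseteq H$, any linear order $\prec$ on $A$ and $v\in\mathbb C_{I^*}(A,\prec)$, let $\mathrm{act}(v)\in\mathbb C_J(A)$ be the part of $v$ on coordinates $(\vec w,i)$, $i\in J_{|\vec w|}$, with $\vec w$ increasing in the *index* order; such $(\vec w,i)$ is identified with $(w,i)\in\mathrm{co}_J(A)$, $w$ the range of $\vec w$. Call $v$ *true* if $\mathrm{act}(v)\subseteq g$.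

For example, let $k=2$, $A=\{\alpha<\beta\}\subseteq H$ and $\beta\prec\alpha$. A value of $v$ at $((\alpha,\beta),i)$ is active, and truth compares it with $g(\{\alpha,\beta\},i)$. A value at $((\beta,\alpha),i)$ is not active and is ignored, as are values at coordinates in $I^*$ that are not in $I$.

**Step 3. Start.** Every $q\in\mathrm{Fn}(\{\emptyset\}\times J_0,2)$ extends to some $r\in\mathbb C_{I^*}(\{1\})$ deciding $F_1(\{1\})$. So the parts on $\{\emptyset\}\times J_0$ of such $r$ form a dense set, and by genericity of $g$ there is such an $r$ whose part on $\{\emptyset\}\times J_0$ is contained in $g$. Fix $r$ and the resulting $\mathcal L$, a class of $V$. Next, there is $\alpha_0\in H$ such that the copy $v_0$ of $r$ on $A_0=\{\alpha_0\}$ is true. The remaining requirement is a finite condition on coordinates $(\{\alpha_0\},i)$; given $q\in\mathbb C_J(H)$, take $\alpha_0\in H$ not occurring in $q$, and $q$ is compatible with it. So by density $g$ satisfies the requirement for some $\alpha_0$.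

**Step 4. One split, kept true.** In $V[G]$ we build by recursion $\alpha_0<\alpha_1<\cdots$ in $H$, linear orders $\prec_n$ on $A_n=\{\alpha_0,\dots,\alpha_n\}$ with $\prec_n\subseteq\prec_{n+1}$, and true $v_n$ with $((A_n,\prec_n),v_n)\in\mathcal L$ and $v_n\subseteq v_{n+1}$. Fix $b:\omega\to\omega$ with $b(n)\le n$ taking each value infinitely often, and let $\delta_n=\alpha_{b(n)}$. Given $v_n$, write $\delta=\delta_n$.

(i) *There are $v^1\supseteq v_n$ in $\mathbb C_{I^*}(A_n,\prec_n)$ and a split $v'$ of $v^1$ at $\delta$ with $(A_n^\delta,v')\in\mathcal L$ and $\mathrm{act}(v'{\restriction}A_n)\subseteq g$.* A split may decide more about the old points, so this needs genericity. Let $q\in\mathbb C_J(A_n)$, $q\supseteq\mathrm{act}(v_n)$. Place $q$ on the index-increasing coordinates; there $v_n$ is just $\mathrm{act}(v_n)\subseteq q$, so $v^1=v_n\cup q$ is a condition. It is a strengthening of $v_n$, so $((A_n,\prec_n),v^1)\in\mathcal L$. By (S) it has a split $v'$ at $\delta$ in $\mathcal L$, and $\mathrm{act}(v'{\restriction}A_n)\supseteq q$. So the conditions $\mathrm{act}(v'{\restriction}A_n)$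 arising in this way form a set in $V$ that is dense below $\mathrm{act}(v_n)$ in $\mathbb C_J(A_n)$. As $\mathrm{act}(v_n)\subseteq g$, $g$ contains one of them.

(ii) *There is $\gamma\in H$, $\gamma>\max A_n$, such that $v'$, with $\delta'$ renamed $\gamma$, is true.* By (i) only coordinates $(w,i)$ of $\mathbb C_J(A_n\cup\{\gamma\})$ with $\gamma\in w$ matter; here $\gamma$ is last in the index order. The requirement on $\gamma$ is that $g$ contain a certain finite condition $q_\gamma$ on coordinates with $\gamma\in w\subseteq A_n\cup\{\gamma\}$, and the map $\gamma\mapsto q_\gamma$ is in $V$. Given any $q\in\mathbb C_J(H)$, choose $\gamma\in H$ above $\max A_n$ that does not occur in any $w$ with $(w,i)\in\operatorname{dom}q$; then $q\cup q_\gamma$ is a condition. So by density some $q_\gamma\subseteq g$.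

Put $\alpha_{n+1}=\gamma$, let $\prec_{n+1}$ be $\prec_n$ with $\gamma$ inserted immediately after $\delta$, and let $v_{n+1}$ be the renamed $v'$. It is true by (i) and (ii), it is in $\mathcal L$ because $\mathcal L$ is closed under isomorphism, and $v_{n+1}\supseteq v^1\supseteq v_n$.

**Step 5. The set has no isolated points.** Let $A=\{\alpha_n:n<\omega\}$ and $X=\{x_\alpha:\alpha\in A\}$. A one-term sequence is index-increasing, so every coordinate $(\{\alpha\},i)$, $i<\omega$, in $\operatorname{dom}v_n$ belongs to $\mathrm{act}(v_n)\subseteq g$. Hence bits decided by $v_n$ are the actual values $x_\alpha(i)$. So by Claim 3, $\prec_n$ is the lexicographic order of the $x_\alpha$, $\alpha\in A_n$, and types computed from $v_n$ are types of the actual reals.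

Let $\delta\in A$. Whenever $\delta_n=\delta$, let $d_n$ be the number $d$ of the split made at stage $n$; then $\Delta(x_\delta,x_{\alpha_{n+1}})=d_n$. Here $d_n$ exceeds all $i$ with $(\{\delta\},i)\in\operatorname{dom}v_n$, since $v_n\subseteq v^1$, while $(\{\delta\},d_n)\in\operatorname{dom}v_{n+1}$. Hence the $d_n$ with $\delta_n=\delta$ strictly increase. There are infinitely many such $n$, so $x_\delta$ is a limit of points of $X\setminus\{x_\delta\}$. Thus $X$ is a nonempty countable metrizable space without isolated points, that is, a homeomorph of $\mathbb Q$.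

**Step 6. Count the colors.** Let $u\in[A]^k$, say $u\subseteq A_n$. Write $u=\{u_1\prec_n\dots\prec_n u_k\}$ in lexicographic order and $u=\{\beta_1<\dots<\beta_k\}$ in index order, with $\beta_m=u_{\sigma(m)}$. By Claim 4, $v_n\Vdash F_k(u)=\varphi_k(\tau(u))$. Reading off the entry $\sigma$,
$$v_n\Vdash\Gamma(\beta_1,\dots,\beta_k)=\varphi_k(\tau(u))(\sigma).$$
This name uses only coordinates $(\vec w,i)$, $i\in J_{|\vec w|}$, with $\vec w$ a subsequence of $(\beta_1,\dots,\beta_k)$. All these are index-increasing, so by (F2) already $\mathrm{act}(v_n)$ forces it. Under the identification of active coordinates with coordinates of $\mathbb C_J$, the name $\Gamma(\beta_1,\dots,\beta_k)$ is $\Gamma(u)$, with $u$ read in the index order. Since $\mathrm{act}(v_n)\subseteq g$, (6) gives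
$$c(\{x_\alpha:\alpha\in u\})=\Gamma(u)[g]=\varphi_k(\tau(u))(\sigma).$$
There are $(k-1)!$ types $\tau(u)$ and $k!$ permutations $\sigma$, so $c$ takes at most $k!(k-1)!$ colors on $X$. This proves Theorem 1, and with it Corollaries 2 and 3. For $k=3$ the color of a triple is $\varphi_1(1)(m)(\sigma)$, where $m\in\{1,2\}$ is the place of the larger difference and $\sigma\in\mathrm{Sym}(3)$ compares the index order with the lexicographic order; these are the twelve patterns of Section 1. $\blacksquare$
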